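\title{Convergent sequences and extensions of analytic ideals to $\Sigma^0_2$ ideals}

\begin{abstract}
We prove that for every analytic ideal $\mathcal I$ on a countable set, either the ideal $\mathrm{conv}$ generated by convergent sequences of rationals is Kat\v{e}tov below the restriction of $\mathcal I$ to some positive set, or $\mathcal I$ is contained in a $\Sigma^0_2$ ideal. For Borel ideals this answers a problem of D.~Meza-Alc\'antara. The analytic ideals for which the first alternative fails are exactly the analytic ideals that are intersections of $\Sigma^0_2$ ideals. The dichotomy fails for a coanalytic ideal, which we construct. The proofs are in ZFC; they use the determinacy of closed games and the fact that the set of well-founded trees is not analytic.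
\end{abstract}

\section{Introduction}\label{sec:intro}

An \emph{ideal} on a countable infinite set $X$ is a family $\mathcal I\subseteq\mathcal P(X)$ that is closed under finite unions and under subsets, contains all finite subsets of $X$, and does not contain $X$. We call the members of $\mathcal I$ \emph{small} and the members of $\mathcal I^+=\mathcal P(X)\setminus\mathcal I$ \emph{positive}. The least ideal on $X$ is the family $\mathrm{Fin}$ of finite sets. For $A\in\mathcal I^+$ the \emph{restriction}
\[
\mathcal I\upharpoonright A=\{B\cap A:B\in\mathcal I\}=\{B\subseteq A:B\in\mathcal I\}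
\]
is an ideal on $A$. We identify $\mathcal P(X)$ with the compact metrizable space $2^X$; the basic neighborhoods of $A$ are the sets $\{B:B\cap F=A\cap F\}$ with $F\subseteq X$ finite. In this way an ideal may be Borel, analytic, coanalytic, or $\Sigma^0_2$, that is, a countable union of closed sets.

An ideal is dense in $2^X$, because it contains the finite sets, and it is disjoint from its image under the homeomorphism $A\mapsto X\setminus A$. By the Baire category theorem it is therefore never $G_\delta$, and the $\Sigma^0_2$ ideals are the simplest ones. They share with $\mathrm{Fin}$ the diagonal argument: a decreasing sequence of positive sets can be diagonalized by a positive set (Lemma~\ref{lem:Fsigma}). We say that $\mathcal I$ is \emph{extendable to a $\Sigma^0_2$ ideal} if $\mathcal I\subseteq\mathcal J$ for some $\Sigma^0_2$ ideal $\mathcal J$ on $X$, and we ask what can prevent this.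

A natural obstruction is the failure of the Bolzano--Weierstrass theorem relative to $\mathcal I$. It is expressed by the \emph{Kat\v{e}tov order}: for ideals $\mathcal I$ on $X$ and $\mathcal J$ on $Y$ we write $\mathcal I\le_K\mathcal J$ if there is a function $f:Y\to X$ with $f^{-1}[A]\in\mathcal J$ for every $A\in\mathcal I$. Let $\mathrm{conv}$ be the ideal on $\mathbb Q\cap[0,1]$ generated by the ranges of sequences in $\mathbb Q\cap[0,1]$ that converge in $[0,1]$; a set belongs to $\mathrm{conv}$ if and only if it is covered by finitely many such sequences. A function $f:X\to\mathbb Q\cap[0,1]$ witnessing $\mathrm{conv}\le_K\mathcal I$ is a sequence of rationals, indexed by $X$, that converges along no positive set of indices: if $f$ converges along $B$, then $f[B]\in\mathrm{conv}$ and $B\subseteq f^{-1}[f[B]]$ is small.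

The following facts are known. If $\mathcal I$ is extendable to a $\Sigma^0_2$ ideal, then $\mathrm{conv}\not\le_K\mathcal I$ (we reprove this after Lemma~\ref{lem:Fsigma}). The converse holds for analytic P-ideals, that is, for analytic ideals in which every sequence of small sets $A_n$ admits a small set $A$ with all $A_n\setminus A$ finite. Every $\Sigma^0_3$ ideal is extendable to a $\Sigma^0_2$ ideal. However, there is a Borel, in fact $\Sigma^0_6$, ideal $\mathcal I$ with $\mathrm{conv}\not\le_K\mathcal I$ that is not extendable to a $\Sigma^0_2$ ideal. So the obstruction $\mathrm{conv}\le_K\mathcal I$ is not the only one, and the next attempt is to look for it on all positive sets. This is the problem of D.~Meza-Alc\'antara, stated in \cite{Summary}.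

\begin{quote}
\textbf{Problem.} Is it true that for every Borel ideal $\mathcal I$, either $\mathrm{conv}\le_K\mathcal I\upharpoonright A$ for some $A\in\mathcal I^+$, or $\mathcal I$ is extendable to a $\Sigma^0_2$ ideal?
\end{quote}

The disjunction is inclusive, and both alternatives can hold at once.

\begin{example}\label{ex:both}
A set $A\subseteq\mathbb Q\cap[0,1]$ is in $\mathrm{conv}$ if and only if it has finitely many accumulation points in $[0,1]$: to cover such a set, cut $[0,1]$ into intervals whose closures contain at most one accumulation point each. Hence $A\notin\mathrm{conv}$ if and only if for every $n$ there are $n$ pairwise disjoint closed intervals with rational endpoints, each containing infinitely many points of $A$, and so $\mathrm{conv}$ is Borel. On the disjoint union of $\mathbb Q\cap[0,1]$ and $\omega$, let $\mathcal I$ consist of the sets whose first part is in $\mathrm{conv}$ and whose second part is finite. This ideal is Borel, its restriction to the first part is $\mathrm{conv}$, and it is contained in the $\Sigma^0_2$ ideal of all sets with finite second part.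
\end{example}

The answer to the problem is yes. We prove the following three theorems in ZFC.

\begin{theorem}\label{thm:main}
Let $\mathcal I$ be an analytic (in particular, a Borel) ideal such that $\mathrm{conv}\not\le_K\mathcal I\upharpoonright A$ for all $A\in\mathcal I^+$. Then $\mathcal I$ is extendable to a $\Sigma^0_2$ ideal.
\end{theorem}

\begin{theorem}\label{thm:class}
Let $\mathcal I$ be an analytic ideal. Then $\mathrm{conv}\not\le_K\mathcal I\upharpoonright A$ for all $A\in\mathcal I^+$ if and only if $\mathcal I$ is an intersection of $\Sigma^0_2$ ideals.
\end{theorem}

\begin{theorem}\label{thm:sharp}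
There is a coanalytic ($\Pi^1_1$) ideal $\mathcal I$ such that $\mathrm{conv}\not\le_K\mathcal I\upharpoonright A$ for all $A\in\mathcal I^+$ and $\mathcal I$ is not extendable to a $\Sigma^0_2$ ideal.
\end{theorem}

Section~\ref{sec:decide} restates the hypothesis of Theorem~\ref{thm:main} as a diagonalization property (D) and isolates, on a model ideal, what separates (D) from the diagonal argument available for $\Sigma^0_2$ ideals. Section~\ref{sec:games} introduces two closed games and plays them on the model ideal. The first game shows that a suitable ultrafilter yields a $\Sigma^0_2$ extension (Section~\ref{sec:ultra}). The second game produces the ultrafilter: player II cannot win it (Section~\ref{sec:II}), and a winning strategy of player I tells us which sets the ultrafilter must avoid (Section~\ref{sec:I}). Section~\ref{sec:counter} contains the coanalytic example.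

\section{Deciding countable families}\label{sec:decide}

\subsection*{Conventions and background}
Through a bijection we assume $X=\omega$ in Sections \ref{sec:decide}--\ref{sec:I}, except in examples. A natural number $m$ is identified with $\{0,\dots,m-1\}$. We write $B\subseteq^*S$, and say that $B$ is \emph{almost contained} in $S$, if $B\setminus S$ is finite. A \emph{pseudo-intersection} of a sequence $(Z_k)$ is a set $B$ with $B\subseteq^*Z_k$ for all $k$. A sequence $(x_b)_{b\in A}$ in a topological space \emph{converges to $x$ along} an infinite set $B\subseteq A$ if every neighborhood of $x$ contains $x_b$ for all but finitely many $b\in B$.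

A subset of a Polish space $P$ is \emph{analytic} ($\Sigma^1_1$) if it is the projection of a closed subset of $P\times\omega^\omega$, and \emph{coanalytic} ($\Pi^1_1$) if its complement is analytic. Borel sets are analytic, and the analytic sets are closed under countable unions, under preimages by Borel maps, and under projections along Polish spaces. A map $F:P\to\mathcal P(X)$ is Borel as soon as each set $\{p:x\in F(p)\}$ is Borel.

For finite sequences, $s\subseteq t$ means that $t$ extends $s$, $|s|$ is the length of $s$, and $s^\frown k$ is $s$ followed by $k$. A \emph{tree} is a set of finite sequences closed under initial segments; a \emph{branch} is an infinite sequence all of whose initial segments are in the tree; a tree is \emph{well-founded} if it has no branch. By K\"onig's lemma, an infinite, finitely branching tree has a branch. The trees on $\omega$ form a closed subset of $\mathcal P(\omega^{<\omega})$, and the set $\mathrm{WF}$ of well-founded trees on $\omega$ is $\Pi^1_1$-complete, hence not analytic \cite[32.B]{Kechris}.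

An \emph{ultrafilter} on $\omega$ is a family $U\subseteq\mathcal P(\omega)$ that is closed under supersets and finite intersections and contains exactly one of $Z$ and $\omega\setminus Z$ for each $Z$. If a finite union is in $U$, then so is one of its terms. For every ideal $\mathcal K$ there is an ultrafilter disjoint from $\mathcal K$, namely any ultrafilter extending the filter of complements of members of $\mathcal K$.

\subsection*{The property (D)}
A set $B$ \emph{decides} a family $\mathcal X\subseteq\mathcal P(X)$ if for each $S\in\mathcal X$ either $B\subseteq^*S$ or $B\cap S$ is finite. Subsets of $B$ then decide $\mathcal X$ too, and so does every set that differs from $B$ by finitely many points. Deciding is convergence in disguise. Given $\mathcal X=\{S_n:n\in\omega\}$, define $h:X\to2^\omega$ by $h(a)(n)=1$ if and only if $a\in S_n$. An infinite set $B$ decides $\mathcal X$ exactly when each coordinate $h(b)(n)$ is constant for all but finitely many $b\in B$, that is, when $h$ converges along $B$.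

\begin{lemma}\label{lem:D}
Let $\mathcal I$ be an ideal on $X$ and $A\in\mathcal I^+$. Then $\mathrm{conv}\le_K\mathcal I\upharpoonright A$ if and only if there is a countable $\mathcal X\subseteq\mathcal P(X)$ that is decided by no positive subset of $A$.
\end{lemma}

\begin{proof}
Suppose that no positive subset of $A$ decides $\mathcal X$. Then $\mathcal X\ne\emptyset$; write $\mathcal X=\{S_n:n\in\omega\}$ and let $h$ be as above. Let $c:2^\omega\to[0,1]$ be a homeomorphism onto the Cantor set. Enumerate $A=\{a_i:i\in\omega\}$ without repetitions and choose an injective $f:A\to\mathbb Q\cap[0,1]$ with $|f(a_i)-c(h(a_i))|<2^{-i}$. Let $S$ be the range of a sequence of rationals converging to $r$, and let $B=f^{-1}[S]$. If $B$ is finite, it is small. Suppose $B$ is infinite. Every neighborhood of $r$ contains all but finitely many points of $S$ and $f$ is injective, so $f$ converges to $r$ along $B$, and therefore so does $c\circ h$. The range of $c$ is closed, so $r$ is in it, and $h$ converges to $c^{-1}(r)$ along $B$. Thus $B$ decides $\mathcal X$, and $B$ is small by assumption. Every member of $\mathrm{conv}$ is covered by finitely many such $S$, so $f$ witnesses $\mathrm{conv}\le_K\mathcal I\upharpoonright A$.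

Conversely, let $f:A\to\mathbb Q\cap[0,1]$ witness $\mathrm{conv}\le_K\mathcal I\upharpoonright A$, and let $\mathcal X$ consist of the sets $f^{-1}[N]$, where $N$ is the trace on $[0,1]$ of an open interval with rational endpoints. Let $B\subseteq A$ be infinite and decide $\mathcal X$. If every $r\in[0,1]$ were in some such $N_r$ with $B\cap f^{-1}[N_r]$ finite, then finitely many $N_r$ would cover $[0,1]$ and $B$ would be finite. So there is $r$ such that $B\cap f^{-1}[N]$ is infinite, and hence $B\subseteq^*f^{-1}[N]$, for every such $N\ni r$. Then $f$ converges to $r$ along $B$, so $f[B]\in\mathrm{conv}$ and $B\subseteq f^{-1}[f[B]]\in\mathcal I$.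
\end{proof}

By Lemma~\ref{lem:D}, the hypothesis of Theorem~\ref{thm:main} is equivalent to the following property of $\mathcal I$, and this is the only form in which we use it.

\begin{quote}
\textbf{(D)} For every $A\in\mathcal I^+$ and every countable $\mathcal X\subseteq\mathcal P(X)$ there is a positive $B\subseteq A$ that decides $\mathcal X$.
\end{quote}

A family of sets is \emph{hereditary} if it is closed under subsets.

\begin{lemma}\label{lem:Fsigma}
Let $\mathcal J$ be a $\Sigma^0_2$ ideal.
\begin{enumerate}
\item[(a)] Every decreasing sequence $(Z_k)$ in $\mathcal J^+$ has a pseudo-intersection in $\mathcal J^+$.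
\item[(b)] $\mathcal J$ satisfies \textup{(D)}.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Write $\mathcal J=\bigcup_kC_k$ with $C_k$ closed. The closure of $C_k$ under subsets is contained in $\mathcal J$, and it is compact, being the projection of the compact set $\{(B,A):B\subseteq A\in C_k\}$. So we may assume that each $C_k$ is hereditary. Since $Z_k\notin C_k$, the set $C_k$ is closed, and $Z_k$ is the limit of the sets $Z_k\cap n$, there is a finite $s_k\subseteq Z_k$ with $s_k\notin C_k$. Let $B=\bigcup_ks_k$. For $j\ge k$ we have $s_j\subseteq Z_j\subseteq Z_k$, so $B\setminus Z_k\subseteq\bigcup_{j<k}s_j$ is finite. For every $k$ we have $B\notin C_k$, because $B\supseteq s_k$ and $C_k$ is hereditary. So $B\notin\mathcal J$.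

(b) Let $A\in\mathcal J^+$ and $\mathcal X=\{S_n:n\in\omega\}$. Put $Z_0=A$ and let $Z_{n+1}$ be one of the sets $Z_n\cap S_n$, $Z_n\setminus S_n$ that is positive. Let $B$ be a positive pseudo-intersection of $(Z_n)$. Then $B$ decides $\mathcal X$, and $B\cap A$ differs from $B$ by a finite set.
\end{proof}

If $\mathcal I\subseteq\mathcal J$, then $\mathcal J^+\subseteq\mathcal I^+$. So if $\mathcal J$ is $\Sigma^0_2$ and $A\notin\mathcal J$, then every countable family is decided by an $\mathcal I$-positive subset of $A$. For $A=X$ this and Lemma~\ref{lem:D} give the first known fact quoted in the introduction. Applied to all $A$, it gives the easy half of Theorem~\ref{thm:class}, for arbitrary ideals.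

\begin{corollary}\label{cor:easy}
An ideal that is an intersection of $\Sigma^0_2$ ideals satisfies \textup{(D)}.
\end{corollary}

\begin{proof}
If $A\in\mathcal I^+$, then $A\notin\mathcal J$ for one of the $\Sigma^0_2$ ideals $\mathcal J\supseteq\mathcal I$ in the intersection.
\end{proof}

Property (D) is weaker than the property in Lemma~\ref{lem:Fsigma}(a). In (D) the set $B$ may choose on which side of each $S_n$ it lies; in (a) the sides are prescribed. The gap is visible in the following ideal, which serves as our model case.

\begin{example}[The model ideal]\label{ex:model}
On $\omega\times\omega$ let $W_k=\{k\}\times\omega$ be the $k$-th column, let $\mathcal J_k=\{A:A\cap W_k\text{ is finite}\}$, and let $\mathcal E=\bigcap_k\mathcal J_k$ be the ideal of sets that are finite in every column. Each $\mathcal J_k=\bigcup_n\{A:A\cap W_k\subseteq\{k\}\times n\}$ is a $\Sigma^0_2$ ideal, so $\mathcal E$ is Borel and satisfies (D). The sets $Z_k=\bigcup_{i\ge k}W_i$ are positive and decrease, but a pseudo-intersection $B$ has $B\cap W_k\subseteq B\setminus Z_{k+1}$ finite for all $k$, so $B\in\mathcal E$. By Lemma~\ref{lem:Fsigma}(a), every $\Sigma^0_2$ ideal containing $\mathcal E$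 must contain some $Z_k$.
\end{example}

An extension of $\mathcal E$ thus has to give up all but finitely many columns. In general there may be uncountably many sequences of positive sets without a positive pseudo-intersection, nested inside one another, and an extension has to make a choice for each of them, coherently. The games of the next section organize these choices.

\section{Two games, played on the model ideal}\label{sec:games}

\subsection*{Witness sets and closed games}
A \emph{witness set} for an ideal $\mathcal I$ on $\omega$ is a closed set $\Phi\subseteq\mathcal P(\omega)\times\omega^\omega$ whose projection is $\mathcal I$ and which is hereditary in the first coordinate: $(A,w)\in\Phi$ and $C\subseteq A$ imply $(C,w)\in\Phi$. When $(A,w)\in\Phi$, we think of $w$ as a certificate that $A$ is small.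

\begin{lemma}\label{lem:witness}
Every analytic ideal $\mathcal I$ has a witness set.
\end{lemma}

\begin{proof}
Let $\Phi_0\subseteq\mathcal P(\omega)\times\omega^\omega$ be closed with projection $\mathcal I$. Say that $w$ codes $(A',w')$ if $n\mapsto w(2n)$ is the characteristic function of $A'$ and $w'(n)=w(2n+1)$ for all $n$. Let $\Phi$ be the set of all $(A,w)$ such that $w$ codes a pair $(A',w')\in\Phi_0$ with $A\subseteq A'$. The set of codes is closed and decoding is continuous, so $\Phi$ is closed. It is hereditary by definition, and its projection is the closure of $\mathcal I$ under subsets, which is $\mathcal I$.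
\end{proof}

Consider a game in which players I and II alternately make moves from arbitrary sets, subject to rules under which a legal move always exists; consecutive moves of one player count as one move. The game is \emph{closed} if every run lost by I has a finite initial part such that I loses all runs extending it. The Gale--Stewart theorem \cite[20.1]{Kechris} says that in a closed game one of the players has a winning strategy.

In both games below, round $n$ produces a finite set $d_n\subseteq\omega$, played by II, and a number $w(n)\in\omega$, played by I, and
\begin{equation}\label{eq:win}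
\text{I wins if and only if }\Bigl(\bigcup_nd_n,\,w\Bigr)\in\Phi .
\end{equation}
Player II tries to assemble a positive set from finite pieces; player I restricts where the pieces come from and must write, digit by digit, a certificate that the result is small. If $\bigcup_nd_n$ is positive, then II wins whatever $w$ is.

\begin{lemma}\label{lem:closed}
A game with winning condition \eqref{eq:win} is closed.
\end{lemma}

\begin{proof}
Consider a run with $(D,w)\notin\Phi$, where $D=\bigcup_nd_n$. As $\Phi$ is closed, there is $m$ such that no $(A,v)\in\Phi$ has $A\cap m=D\cap m$ and $v\upharpoonright m=w\upharpoonright m$. Choose $n\ge m$ such that $D_n=\bigcup_{i<n}d_i$ satisfies $D_n\cap m=D\cap m$. Suppose that a run with the same first $n$ rounds has outcome $(D',w')\in\Phi$. Then $D_n\subseteq D'$, so $(D_n,w')\in\Phi$ by heredity, and $w'\upharpoonright m=w\upharpoonright m$. This contradicts the choice of $m$.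
\end{proof}

For the model ideal $\mathcal E$ we use the witness set in which $w(k)$ bounds the $k$-th column: $(A,w)\in\Phi$ if and only if $A\cap W_k\subseteq\{k\}\times w(k)$ for all $k$.

\subsection*{The ultrafilter game}
Let $U$ be an ultrafilter on $\omega$. In round $n$ of the game $G_U$, player I plays $A_n\in U$ and $w(n)\in\omega$, and then II plays a finite $d_n\subseteq A_n$. The winner is given by \eqref{eq:win}. The empty set is always a legal move for II, so $G_U$ is determined.

\begin{example}\label{ex:GU}
Let $\mathcal I=\mathcal E$, and let $U$ contain no finite set. If $U$ contains no column, then $Z_{n+1}=\bigcup_{i>n}W_i\in U$ for all $n$, and I wins: in round $n$ he plays $A_n=Z_{n+1}$ and a number $w(n)$ that bounds the $n$-th column of $d_0\cup\dots\cup d_{n-1}$; no later move of II meets $W_n$.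

If $W_0\in U$, then II wins in the first round. When I plays $(A,j)$, the set $A\cap W_0\in U$ is infinite, and II answers $\{(0,m)\}$ with $m\ge j$ least such that $(0,m)\in A$. Now fix $j$ and collect the answers of II to all possible $A\in U$: they are the singletons $\{(0,m)\}$ with $m\ge j$. The sets that contain none of these answers form the closed family $K_j=\{A:A\cap W_0\subseteq\{0\}\times j\}$, and $\bigcup_jK_j=\mathcal J_0$. The strategy of II has produced a $\Sigma^0_2$ extension of $\mathcal E$.
\end{example}

So the task is to find an ultrafilter for which I does not win. In Example~\ref{ex:GU} player I won by exploiting a decreasing sequence in $U$ without a positive pseudo-intersection. We describe such sequences by their successive differences.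

\subsection*{The fan game}
A \emph{fan in $Y\subseteq\omega$} is a sequence $(Y_k)_{k\in\omega}$ of pairwise disjoint, possibly empty, subsets of $Y$ such that every $C\subseteq\bigcup_kY_k$ with $C\cap Y_k$ finite for all $k$ is small. The columns form a fan for $\mathcal E$. For any ideal and any set $R$, the sequence $(R,\emptyset,\emptyset,\dots)$ is a fan.

\begin{lemma}\label{lem:fans}
\begin{enumerate}
\item[(a)] Every infinite subsequence of a fan in $Y$ is a fan in $Y$.
\item[(b)] If $(Z_k)$ is a decreasing sequence of subsets of $Y$ with no positive pseudo-intersection, then the sets $S_k=Z_k\setminus Z_{k+1}$ form a fan in $Y$.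
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A subset of $\bigcup_iY_{k_i}$ is disjoint from the members of the fan that were omitted. (b) The $S_k$ are pairwise disjoint. If $C\subseteq\bigcup_kS_k$ and all $C\cap S_k$ are finite, then $C\setminus Z_k=\bigcup_{j<k}(C\cap S_j)$ is finite for all $k$, so $C$ is a pseudo-intersection of $(Z_k)$ and is small.
\end{proof}

The game $G_{\mathrm{fan}}$ keeps track of a \emph{current set}, initially $\omega$. In round $n$,
\begin{itemize}
\item II plays a fan $(Y^n_k)_{k\in\omega}$ in the current set;
\item I plays $k_n\in\omega$ and $w(n)\le k_n$;
\item II plays a finite $d_n\subseteq Y^n_{k_n}$, and $Y^n_{k_n}$ becomes the current set.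
\end{itemize}
The winner is given by \eqref{eq:win}. The fan of empty sets and the empty set are always legal for II, so $G_{\mathrm{fan}}$ is determined. Player I picks from each fan a member in which he hopes to keep II's set small. The sets he picks are therefore the candidates for the sets to be given up.

\begin{example}\label{ex:fan}
Let $\mathcal I=\mathcal E$. In every fan, all but finitely many members are disjoint from a given column $W_n$; otherwise one point of $W_n$ from each of infinitely many members would form an infinite subset of $W_n$ that meets each member in at most one point. So I has the following strategy $\rho$: in round $n$, let $w(n)$ be the least number that bounds the $n$-th column of $d_0\cup\dots\cup d_{n-1}$, and let $k_n\ge w(n)$ be least with $Y^n_{k_n}\cap W_n=\emptyset$. All $d_m$ with $m\ge n$ lie in $Y^n_{k_n}$ and miss $W_n$, so $\rho$ wins.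

Let $\mathcal R$ be the family of sets that $\rho$ can pick in round $0$. They all miss $W_0$, and each $R$ that misses $W_0$ is picked from the fan $(R,\emptyset,\emptyset,\dots)$. The sets that are not almost contained in a member of $\mathcal R$ are those with infinitely many points in $W_0$, that is, the members of $\mathcal J_0^+$. An ultrafilter contained in $\mathcal J_0^+$ contains $W_0$ and no finite set, and by Example~\ref{ex:GU} it gives back the extension $\mathcal J_0$.
\end{example}

The proof of Theorem~\ref{thm:main} follows these two examples in reverse order of construction: I wins the fan game, the sets that escape his choices contain an ultrafilter $U$, and II wins $G_U$.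

\section{An ultrafilter criterion for extendability}\label{sec:ultra}

We say that a family $\mathcal F\subseteq\mathcal P(\omega)$ \emph{has positive pseudo-intersections} (with respect to $\mathcal I$) if every decreasing sequence in $\mathcal F$ has a pseudo-intersection in $\mathcal I^+$. Constant sequences show that such a family consists of positive sets.

\begin{proposition}\label{prop:ultra}
Let $\mathcal I$ be an analytic ideal and let $U$ be an ultrafilter that has positive pseudo-intersections. Then $\mathcal I$ is extendable to a $\Sigma^0_2$ ideal.
\end{proposition}

The criterion loses nothing: if $\mathcal I\subseteq\mathcal J$ and $\mathcal J$ is $\Sigma^0_2$, then every ultrafilter disjoint from $\mathcal J$ has positive pseudo-intersections by Lemma~\ref{lem:Fsigma}(a).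

To defeat a strategy of player I, in either game, player II will have a positive set $B$ that is almost contained in every set from which she may be asked to play. She cannot play all of $B$: the next permitted set depends on her previous moves and may omit finitely many further points of $B$. The remedy is to cut $\omega$ into long intervals and to play only in every second one. The skipped interval absorbs the omitted points, and one of the two halves of $B$ is still positive.

\begin{lemma}[Interval lemma]\label{lem:interval}
Let $\mathcal I$ be an ideal on $\omega$ and $B\in\mathcal I^+$. Let $\Sigma$ be a set of finite sequences of finite subsets of $\omega$ with $\emptyset\in\Sigma$. For $\vec d\in\Sigma$ let $R_{\vec d}$ be a set such that $B\subseteq^*R_{\vec d}$ and $\vec d^{\,\frown}d\in\Sigma$ for every finite $d\subseteq R_{\vec d}$. Then there is a sequence $(d_j)_{j\in\omega}$ with all initial segments in $\Sigma$, with $d_j\subseteq R_{(d_0,\dots,d_{j-1})}$ for all $j$, and with $\bigcup_jd_j\in\mathcal I^+$.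
\end{lemma}

\begin{proof}
For each $m$ there are only finitely many $\vec d\in\Sigma$ of length at most $m$ whose terms are subsets of $m$. Choose $e(m)>m$ with $B\setminus R_{\vec d}\subseteq e(m)$ for all of them. Let $m_0=e(0)$ and $m_{i+1}=e(m_i)$; then $m_i\ge i+1$. The positive set $B\setminus m_0$ is the union of the sets $B\cap[m_i,m_{i+1})$, so for some $\epsilon\in\{0,1\}$ the sets $d_j=B\cap[m_{2j+\epsilon},m_{2j+\epsilon+1})$ have positive union.

We show by induction that $\vec d_j=(d_0,\dots,d_{j-1})\in\Sigma$ and $d_j\subseteq R_{\vec d_j}$; the second statement for $j$ gives the first for $j+1$. Since $d_j\subseteq B\setminus m_{2j+\epsilon}$, it suffices to show $B\setminus R_{\vec d_j}\subseteq m_{2j+\epsilon}$. For $j=0$ we have $B\setminus R_\emptyset\subseteq m_0\le m_\epsilon$. For $j\ge1$ put $m=m_{2j+\epsilon-1}$. The sequence $\vec d_j$ has length $j\le m$ and its terms are subsets of $m$, so $B\setminus R_{\vec d_j}\subseteq e(m)=m_{2j+\epsilon}$.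
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:ultra}]
Fix a witness set $\Phi$ for $\mathcal I$ and consider $G_U$.

\emph{Step 1: player I has no winning strategy.} Let $\sigma$ be a strategy for I. Let $\Sigma$ be the set of finite sequences of legal moves of II against $\sigma$, and for $\vec d\in\Sigma$ let $R_{\vec d}\in U$ be the set that $\sigma$ plays next. The set $\Sigma$ is countable. Enumerate the sets $R_{\vec d}$, let $Z_k\in U$ be the intersection of the first $k+1$ of them, and let $B$ be a positive pseudo-intersection of $(Z_k)$. Then $B\subseteq^*R_{\vec d}$ for all $\vec d\in\Sigma$. Lemma~\ref{lem:interval} gives a run consistent with $\sigma$ in which $\bigcup_nd_n$ is positive, and I loses this run.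

By determinacy, II has a winning strategy $\tau$. A \emph{position} is a finite sequence of complete rounds consistent with $\tau$.

\emph{Step 2: the closed families.} As in Example~\ref{ex:GU}, we collect the answers of $\tau$. For a position $p$ and $j\in\omega$, let $\mathcal S_{p,j}$ be the set of all finite sets that $\tau$ plays when I continues $p$ by $(A,j)$ for some $A\in U$, and let
\[
K_{p,j}=\{A\subseteq\omega:\text{no }s\in\mathcal S_{p,j}\text{ satisfies }s\subseteq A\}.
\]
The family $K_{p,j}$ is hereditary, and it is closed because ``$s\subseteq A$'' is an open condition on $A$. It is disjoint from $U$, since each $A\in U$ contains the answer of $\tau$ to $(A,j)$.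

There may be uncountably many positions, because I chooses from $U$, while a $\Sigma^0_2$ ideal can use only countably many closed families. But only the answers of $\tau$ matter, and there are countably many. For each $s\in\mathcal S_{p,j}$ fix one $A_{p,j,s}\in U$ such that $\tau$ answers $(A_{p,j,s},j)$ at $p$ by $s$. Let $P$ be the least set of positions that contains the empty position and, with $p$, contains $p^\frown(A_{p,j,s},j,s)$ for all $j\in\omega$ and $s\in\mathcal S_{p,j}$. Then $P$ is countable.

\emph{Step 3: $\mathcal I\subseteq\bigcup\{K_{p,j}:p\in P,\ j\in\omega\}$.} Let $(A,w)\in\Phi$ and suppose that $A$ belongs to no $K_{p,j}$ with $p\in P$. Start at the empty position. At a position $p\in P$ with $n$ rounds, use $A\notin K_{p,w(n)}$ to find $s\in\mathcal S_{p,w(n)}$ with $s\subseteq A$, and pass to $p^\frown(A_{p,w(n),s},w(n),s)\in P$. This yields a run consistent with $\tau$ in which the numbers played by I form $w$ and all sets played by II are contained in $A$. By heredity of $\Phi$, player I wins this run, a contradiction.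

\emph{Step 4: the ideal.} Let $\mathcal J$ be the family of all sets $A_1\cup\dots\cup A_n\cup F$, where $n\ge0$, $F$ is finite, and each $A_i$ lies in some $K_{p_i,j_i}$ with $p_i\in P$. It is closed under finite unions, and under subsets because the $K_{p,j}$ are hereditary. None of the sets $A_i$, $F$ is in $U$ (recall that $U\subseteq\mathcal I^+$), so their union is not in the ultrafilter $U$; in particular $\omega\notin\mathcal J$. For fixed $p_i$, $j_i$, $F$, the sets above form the image of the compact set $K_{p_1,j_1}\times\dots\times K_{p_n,j_n}$ under the continuous map $(A_1,\dots,A_n)\mapsto A_1\cup\dots\cup A_n\cup F$. There are countably many choices, so $\mathcal J$ is $\Sigma^0_2$. By Step 3, $\mathcal I\subseteq\mathcal J$.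
\end{proof}

\section{Player II does not win the fan game}\label{sec:II}

A winning strategy of II is an infinite nest of fans along which every descent can be made uncertifiable. The next example shows such a nest, and shows that (D) alone does not exclude it.

\begin{example}\label{ex:wf}
For $A\subseteq\omega^{<\omega}$ let $T_A$ be the tree of initial segments of members of $A$, and let $\mathcal I_{\mathrm{wf}}=\{A:T_A\text{ is well-founded}\}$. This is an ideal, since a branch of $T_A\cup T_{A'}$ is a branch of one of the two trees. It satisfies (D): if $b$ is a branch of $T_A$ and $a_n\in A$ extends $b\upharpoonright n$, then every infinite subset of $\{a_n:n\in\omega\}$ is positive, and one of them decides a given countable family by Lemma~\ref{lem:Fsigma}(b) for $\mathrm{Fin}$. Let $N_s=\{t:s\subseteq t\}$. The cones $N_{s^\frown k}$, $k\in\omega$, form a fan in $N_s$, because a branch $b$ of $T_C$ with $C\subseteq\bigcup_kN_{s^\frown k}$ makes $C\cap N_{s^\frown b(|s|)}$ infinite. If II plays these cones in round $n$, with $s=(k_0,\dots,k_{n-1})$, and then $d_n=\{s^\frown k_n\}$, then $\bigcup_nd_n$ is always positive. But $\mathcal I_{\mathrm{wf}}$ is not analytic: a tree $T$ is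 in $\mathcal I_{\mathrm{wf}}$ if and only if $T\in\mathrm{WF}$.
\end{example}

We show that any winning strategy of II reproduces the last line of this example.

\begin{proposition}\label{prop:II}
Let $\mathcal I$ be an analytic ideal satisfying \textup{(D)}, with witness set $\Phi$. Then II has no winning strategy in $G_{\mathrm{fan}}$.
\end{proposition}

\begin{proof}
Suppose that $\tau$ is a winning strategy for II. We construct a Borel map $T\mapsto B_T$ from trees on $\omega$ to $\mathcal P(\omega)$ such that $T\in\mathrm{WF}$ if and only if $B_T\in\mathcal I$. Then $\mathrm{WF}$ is the preimage of an analytic set under a Borel map, hence analytic, which is false.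

\emph{The tree of moves of I.} For sequences of the same length, $\zeta\le\xi$ means $\zeta(i)\le\xi(i)$ for all $i$. Let $M$ be the set of pairs $\eta=(\xi,\zeta)$ with $\xi,\zeta\in\omega^{<\omega}$, $|\xi|=|\zeta|$ and $\zeta\le\xi$. Such a pair is a sequence of legal moves of I, with $\xi$ listing the indices $k_n$ and $\zeta$ the values $w(n)$. So $M$ is a tree, and the children of $\eta$ are the nodes $\eta^\frown(k,j)$ with $j\le k$. Let $(Y^\eta_k)_k$ be the fan that $\tau$ plays after I has played $\eta$. For $\eta\ne\emptyset$ let $d_\eta$ be the finite set that $\tau$ plays in response to the last move of $\eta$, and put $d_\emptyset=\emptyset$. The rules give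
\[
d_{\eta^\frown(k,j)}\subseteq Y^\eta_k,\qquad Y^{\eta^\frown(k,j)}_{k'}\subseteq Y^\eta_k .
\]
It follows that
\begin{equation}\label{eq:below}
d_\theta\subseteq Y^\eta_k\quad\text{for every }\theta\in M\text{ with }\theta\supseteq\eta^\frown(k,j).
\end{equation}
Indeed, for $\theta=\eta^\frown(k,j)$ this is the first inclusion, and for $\theta=\theta'{}^\frown(k',j')$ with $\theta'\supseteq\eta^\frown(k,j)$ we have $d_\theta\subseteq Y^{\theta'}_{k'}\subseteq Y^\eta_k$ by repeated use of the second.

\emph{The map.} The first idea is to let $B_T$ be the union of the $d_{(\xi,\zeta)}$ with $\xi\in T$. If $T$ has a branch $b$, we would like I to follow $b$ while playing a certificate $w$ for $B_T$, but the rule $w(n)\le k_n$ may forbid this. We therefore allow the indices to be larger than $T$ prescribes. Let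
\[
E_T=\{\xi\in\omega^{<\omega}:t\le\xi\text{ for some }t\in T\text{ with }|t|=|\xi|\},\qquad M_T=\{(\xi,\zeta)\in M:\xi\in E_T\},
\]
and $B_T=\bigcup_{\eta\in M_T}d_\eta$. Both $E_T$ and $M_T$ are trees. The condition $x\in B_T$ says that $T$ contains one of a fixed set of nodes, so it is open in $T$, and $T\mapsto B_T$ is Borel.

\emph{If $T$ has a branch $b$, then $B_T\notin\mathcal I$.} Suppose $(B_T,w)\in\Phi$, and let $\beta(n)=\max(b(n),w(n))$. Then $(\beta\upharpoonright n,w\upharpoonright n)\in M_T$ for all $n$. Let I play $k_n=\beta(n)$ and $w(n)$ against $\tau$. All sets $d_n$ of this run are contained in $B_T$, so $(\bigcup_nd_n,w)\in\Phi$ by heredity, and $\tau$ loses. This is a contradiction.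

\emph{If $T$ is well-founded, then $B_T\in\mathcal I$.} First, $E_T$ is well-founded: if $\beta$ were a branch of $E_T$, then $\{t\in T:t\le\beta\upharpoonright|t|\}$ would be a finitely branching subtree of $T$ with nodes of every length, and K\"onig's lemma would give a branch of $T$. Hence $M_T$ is well-founded.

Suppose $B_T\notin\mathcal I$; in particular $M_T\neq\emptyset$. The sets $d_\eta$ may overlap, so for each $x\in B_T$ we choose one $\theta_x\in M_T$ with $x\in d_{\theta_x}$, and we put $D_\eta=\{x\in B_T:\theta_x\supseteq\eta\}$ for $\eta\in M_T$. By (D) there is a positive $C\subseteq B_T$ that decides all $D_\eta$. We have $C\subseteq D_\emptyset$. If $C\subseteq^*D_\eta$ and $C\cap D_{\eta'}$ is infinite for some child $\eta'\in M_T$ of $\eta$, then $C\subseteq^*D_{\eta'}$, and we descend to $\eta'$. Since $M_T$ is well-founded, the descent stops at some $\eta\in M_T$ with $C\subseteq^*D_\eta$ and $C\cap D_{\eta'}$ finite for all children $\eta'\in M_T$ of $\eta$.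

Let $C'$ be the intersection of $C$ with the union of the sets $D_{\eta'}$ over these children. A point of $D_\eta$ outside this union has $\theta_x=\eta$ and lies in the finite set $d_\eta$, so $C\setminus C'$ is finite. By \eqref{eq:below}, $D_{\eta^\frown(k,j)}\subseteq Y^\eta_k$. Hence $C'\subseteq\bigcup_kY^\eta_k$, and since the $Y^\eta_k$ are pairwise disjoint,
\[
C'\cap Y^\eta_k\subseteq\bigcup\{C\cap D_{\eta^\frown(k,j)}:j\le k,\ \eta^\frown(k,j)\in M_T\}.
\]
This is a finite union of finite sets. As $(Y^\eta_k)_k$ is a fan, $C'\in\mathcal I$, so $C\in\mathcal I$, a contradiction.
\end{proof}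

\begin{remark}
The rule $w(n)\le k_n$ is used only in the last display, where it leaves finitely many children of $\eta$ for each index $k$. It is a handicap on player I alone, and it plays no role in the next section.
\end{remark}

\section{From a strategy of player I to an ultrafilter}\label{sec:I}

Throughout this section $\mathcal I$ is an analytic ideal satisfying (D), with witness set $\Phi$. By Proposition~\ref{prop:II} and determinacy, I has a winning strategy $\rho$ in $G_{\mathrm{fan}}$; we fix it. A \emph{position} $q$ is now a finite sequence of complete rounds consistent with $\rho$, and $Y_q$ is its current set, with $Y_\emptyset=\omega$. Let $\mathcal R_q$ be the family of sets that $\rho$ can pick at $q$: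
\[
\mathcal R_q=\{Y_k:(Y_i)_i\text{ is a fan in }Y_q\text{ and }\rho\text{ answers it at }q\text{ with index }k\}.
\]
By definition,
\begin{equation}\label{eq:meets}
\text{every fan in }Y_q\text{ has a member in }\mathcal R_q .
\end{equation}

We want a notion of largeness under which the members of $\mathcal R_q$ are not large; by \eqref{eq:meets} there will then be no fan of large sets. In Example~\ref{ex:fan} it was enough to call a set large if it is not almost contained in a member of $\mathcal R_\emptyset$. In general two adjustments are needed. First, a union of two sets that are not large should not be large, and two members of $\mathcal R_q$ need not be covered by a third. So we test largeness of $Z$ on positive subsets $B\subseteq Z$ that decide enough sets to lie on one side of any partition under consideration. Second, $\mathcal R_q$ may be uncountable, while (D) and Lemma~\ref{lem:interval} handle countably many sets. So we test against countable families only.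

\begin{definition}\label{def:H}
For a position $q$, let $\mathcal H_q$ be the family of all $Z\subseteq\omega$ such that for every countable $\mathcal X\subseteq\mathcal P(\omega)$ there is a positive $B\subseteq Z\cap Y_q$ that decides $\mathcal X$ and is not almost contained in any $R\in\mathcal R_q\cap\mathcal X$. A countable $\mathcal X$ \emph{witnesses} $Z\notin\mathcal H_q$ if every positive $B\subseteq Z\cap Y_q$ that decides $\mathcal X$ is almost contained in some $R\in\mathcal R_q\cap\mathcal X$.
\end{definition}

In Example~\ref{ex:fan} this gives $\mathcal H_\emptyset=\mathcal J_0^+$. If $Z\cap W_0$ is infinite, take for $B$ an infinite subset of $Z\cap W_0$ deciding $\mathcal X$; if $Z\cap W_0$ is finite, then the complement of $W_0$ alone witnesses $Z\notin\mathcal H_\emptyset$.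

The empty position need not work, because a winning strategy can waste a round. For $\mathcal E$ with the witness set in which $w(n+1)$ bounds the $n$-th column, I may answer every first fan by $k_0=w(0)=0$ and win as before; then $\omega\times\omega\in\mathcal R_\emptyset$ and $\mathcal H_\emptyset=\emptyset$. But $\rho$ cannot waste every round.

\begin{lemma}\label{lem:position}
There is a position $q$ with $\omega\in\mathcal H_q$.
\end{lemma}

\begin{proof}
Suppose not, and for each position $q$ fix a countable $\mathcal X_q$ witnessing $\omega\notin\mathcal H_q$. For $R\in\mathcal R_q\cap\mathcal X_q$ fix a fan $F_{q,R}$ in $Y_q$ from which $\rho$ picks $R$ at $q$. For finite $d\subseteq R$ let $q[R,d]$ be the position obtained from $q$ when II plays $F_{q,R}$, $\rho$ answers, and II plays $d$; its current set is $R$. Let $Q$ be the least set of positions containing $\emptyset$ and closed under $q\mapsto q[R,d]$ for $R\in\mathcal R_q\cap\mathcal X_q$ and finite $d\subseteq R$. It is countable. By (D) there is a positive $B$ deciding $\bigcup_{q\in Q}\mathcal X_q$.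

If $q\in Q$ and $B\subseteq^*Y_q$, then $B\cap Y_q$ is positive and decides $\mathcal X_q$, so we can fix $R^q\in\mathcal R_q\cap\mathcal X_q$ with $B\cap Y_q\subseteq^*R^q$, and then $B\subseteq^*R^q$. Define recursively a set $\Sigma$ of sequences and positions $q(\vec d\,)\in Q$ with $B\subseteq^*Y_{q(\vec d\,)}$. Put $\emptyset\in\Sigma$ and $q(\emptyset)=\emptyset$. If $\vec d\in\Sigma$ and $q=q(\vec d\,)$, let $R_{\vec d}=R^q$, and for finite $d\subseteq R^q$ put $\vec d^{\,\frown}d\in\Sigma$ and $q(\vec d^{\,\frown}d)=q[R^q,d]$; the current set of this position is $R^q$, which almost contains $B$. Lemma~\ref{lem:interval} gives a sequence $(d_j)$ with positive union, and the positions $q(d_0,\dots,d_{j-1})$ form a run consistent with $\rho$ that I loses. This is a contradiction.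
\end{proof}

Fix $q$ as in Lemma~\ref{lem:position} and write $\mathcal H=\mathcal H_q$, $\mathcal R=\mathcal R_q$, $Y=Y_q$.

\begin{lemma}\label{lem:H}
\begin{enumerate}
\item[(a)] $\mathcal P(\omega)\setminus\mathcal H$ is an ideal containing $\mathcal I$.
\item[(b)] $\mathcal H\cap\mathcal R=\emptyset$.
\item[(c)] $\mathcal H$ has positive pseudo-intersections.
\end{enumerate}
\end{lemma}

\begin{proof}
We begin with an observation used in (a) and (c).
\begin{quote}
$(*)$ Let $\mathcal X'$ witness $S\notin\mathcal H$, and let $B\subseteq Y$ be positive, decide $\mathcal X'$, and satisfy $B\subseteq^*S$. Then $B\subseteq^*R$ for some $R\in\mathcal R\cap\mathcal X'$.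
\end{quote}
Indeed, $B\cap S\subseteq S\cap Y$ is positive and decides $\mathcal X'$, so $B\cap S\subseteq^*R$ for some such $R$, and $B\setminus S$ is finite.

(a) By Definition~\ref{def:H}, $\mathcal H$ is closed under supersets, and each of its members contains a positive set; also $\omega\in\mathcal H$ by the choice of $q$. It remains to show that $Z_0,Z_1\notin\mathcal H$ implies $Z_0\cup Z_1\notin\mathcal H$. Let $\mathcal X_i$ witness $Z_i\notin\mathcal H$, and let $\mathcal X=\mathcal X_0\cup\mathcal X_1\cup\{Z_0,Z_1\}$. Let $B\subseteq(Z_0\cup Z_1)\cap Y$ be positive and decide $\mathcal X$. As $B$ is infinite, some $B\cap Z_i$ is infinite, so $B\subseteq^*Z_i$. By $(*)$, $B\subseteq^*R$ for some $R\in\mathcal R\cap\mathcal X_i\subseteq\mathcal R\cap\mathcal X$. Thus $\mathcal X$ witnesses $Z_0\cup Z_1\notin\mathcal H$.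

(b) If $R\in\mathcal R$, then $\{R\}$ witnesses $R\notin\mathcal H$.

(c) Let $(Z_k)$ be a decreasing sequence in $\mathcal H$. Whether $Z\in\mathcal H$ depends only on $Z\cap Y$, so we may replace $Z_k$ by $Z_k\cap Y$ and assume $Z_k\subseteq Y$. Suppose that $(Z_k)$ has no positive pseudo-intersection. By Lemma~\ref{lem:fans}, the sets $S_k=Z_k\setminus Z_{k+1}$ form a fan in $Y$, and so does every infinite subsequence. If infinitely many $S_k$ were in $\mathcal H$, they would form a fan in $Y$, which by \eqref{eq:meets} has a member in $\mathcal R$, contrary to (b). So there is $K$ with $S_k\notin\mathcal H$ for all $k\ge K$; let $\mathcal X_k$ witness this. Apply $Z_K\in\mathcal H$ to the countable family $\mathcal X=\bigcup_{k\ge K}(\mathcal X_k\cup\{S_k\})$. We get a positive $B\subseteq Z_K$ that decides $\mathcal X$ and is not almost contained in any $R\in\mathcal R\cap\mathcal X$. By $(*)$, $B\not\subseteq^*S_k$ for $k\ge K$, so $B\cap S_k$ is finite for $k\ge K$. Now $B\setminus Z_k$ is empty for $k\le K$ and equals $\bigcup_{K\le j<k}(B\cap S_j)$ for $k>K$. So $B$ is a positive pseudo-intersection of $(Z_k)$, a contradiction.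
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:D}, $\mathcal I$ satisfies (D), so the results of this section apply. By Lemma~\ref{lem:H}(a) there is an ultrafilter $U$ disjoint from the ideal $\mathcal P(\omega)\setminus\mathcal H$, that is, $U\subseteq\mathcal H$. By Lemma~\ref{lem:H}(c), $U$ has positive pseudo-intersections, and Proposition~\ref{prop:ultra} gives a $\Sigma^0_2$ ideal containing $\mathcal I$.
\end{proof}

Property (D) entered twice, in the well-founded case of Proposition~\ref{prop:II} and in Lemma~\ref{lem:position}; without it the conclusion fails for $\mathcal I=\mathrm{conv}$. Analyticity supplied the witness set, and with it the determinacy of both games, and it gave the final contradiction in Proposition~\ref{prop:II}.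

\begin{proof}[Proof of Theorem~\ref{thm:class}]
If $\mathcal I$ is an intersection of $\Sigma^0_2$ ideals, apply Corollary~\ref{cor:easy} and Lemma~\ref{lem:D}. Conversely, assume $\mathrm{conv}\not\le_K\mathcal I\upharpoonright A$ for all $A\in\mathcal I^+$, and fix $A\in\mathcal I^+$. The ideal $\mathcal I\upharpoonright A=\mathcal I\cap\mathcal P(A)$ is analytic, and its restriction to a positive $A'\subseteq A$ is $\mathcal I\upharpoonright A'$, so it inherits the hypothesis. By Theorem~\ref{thm:main} it is contained in a $\Sigma^0_2$ ideal $\mathcal J_A$ on $A$. The family $\mathcal J=\{B\subseteq X:B\cap A\in\mathcal J_A\}$ is an ideal on $X$ with $\mathcal I\subseteq\mathcal J$ and $A\notin\mathcal J$, and it is $\Sigma^0_2$ as the preimage of $\mathcal J_A$ under the continuous map $B\mapsto B\cap A$. Hence $\mathcal I$ is the intersection of all $\Sigma^0_2$ ideals containing it.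
\end{proof}

\section{A coanalytic ideal for which both alternatives fail}\label{sec:counter}

The ideal $\mathcal I_{\mathrm{wf}}$ of Example~\ref{ex:wf} satisfies (D) and is not analytic, but it is extendable: for any $b\in\omega^\omega$ it is contained in the $\Sigma^0_2$ ideal of sets containing only finitely many nodes $b\upharpoonright n$. The reason is that it restricts to $\mathrm{Fin}$ on a set converging to a branch. We need an ideal in which such a restriction is as complicated as the ideal itself.

The plan is as follows. On a finitely branching tree, declare the somewhere dense sets positive. A set that decides all cones converges to a branch and is nowhere dense, so (D) forces us to declare some convergent sets positive as well. For a set converging to a branch $z$, record for each element the label of the edge by which it leaves $z$. If the labels are themselves nodes of the tree, we obtain a new subset of the tree, and we declare the set positive if the new one is. A positive set then has a finite rank, the number of times this step is applied before a somewhere dense set is reached. A $\Sigma^0_2$ extension would diagonalize through infinitely many steps and produce a positive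 set without a rank.

\subsection*{The construction}
Define finite sets $V_j$ by $V_0=\{\emptyset\}$ and $V_j=\bigcup_{l\le j}\prod_{i<l}V_i$, and let $X=\bigcup_jV_j=\bigcup_l\prod_{i<l}V_i$. Thus $X$ is the tree of all finite sequences $u$ with $u(j)\in V_j$ for $j<|u|$, and $V_j$ is the set of nodes of $X$ of length at most $j$. In words, the children of a node of length $j$ are labeled by the nodes of length at most $j$. The first sets are $V_1=\{\emptyset,(\emptyset)\}$ and $V_2=V_1\cup\{(\emptyset,\emptyset),(\emptyset,(\emptyset))\}$. The $V_j$ increase, $|V_j|\ge2$ for $j\ge1$, and $X$ is countable and finitely branching. The letters $t,u,v$ range over $X$. Let $N_v=\{u\in X:v\subseteq u\}$ be the cone above $v$, and let $\partial X=\prod_jV_j$ be the compact metrizable space of branches of $X$.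

For $z\in\partial X$ and $u\in X$ not an initial segment of $z$, let $f_z(u)=u(j)\in X$, where $j<|u|$ is least with $u(j)\ne z(j)$. We call the partial map $f_z$ the \emph{exit map} of $z$. For a partial map $\varphi$ and a set $C$ we write $\varphi[C]=\{\varphi(x):x\in C\cap\mathrm{dom}\,\varphi\}$. A set $B\subseteq X$ is \emph{dense above $t$} if $B\cap N_v\ne\emptyset$ for all $v\supseteq t$; it is then dense above every extension of $t$. Define
\[
\mathcal L_0=\{B\subseteq X:B\text{ is dense above some }t\},\qquad
\mathcal L_{k+1}=\{B\subseteq X:f_z[B]\in\mathcal L_k\text{ for some }z\in\partial X\},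
\]
$\mathcal L=\bigcup_k\mathcal L_k$, and $\mathcal I=\mathcal P(X)\setminus\mathcal L$.

\begin{lemma}\label{lem:Lk}
Each $\mathcal L_k$ is closed under supersets, contains no finite set, is closed under removing finitely many points, and is analytic. Moreover, all cofinite subsets of $X$ are in $\mathcal L_0$, and $\mathcal I$ is coanalytic.
\end{lemma}

\begin{proof}
We use induction on $k$. Let $k=0$. A superset of a set dense above $t$ is dense above $t$. A set dense above $t$ has arbitrarily long elements, so it is infinite. If $B$ is dense above $t$, $F$ is finite, and $v\supseteq t$ is longer than all elements of $F$, then $N_v\cap F=\emptyset$ and $B\setminus F$ is dense above $v$. The set $\mathcal L_0=\bigcup_t\bigcap_{v\supseteq t}\{B:B\cap N_v\ne\emptyset\}$ is Borel. Since $X\in\mathcal L_0$, all cofinite sets are in $\mathcal L_0$.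

For $k+1$, the map $B\mapsto f_z[B]$ is monotone, sends finite sets to finite sets, and satisfies $f_z[B\setminus F]\supseteq f_z[B]\setminus f_z[F]$; this gives the first three properties. The condition $v\in f_z[B]$ says that some $u\in B$ and $j<|u|$ satisfy $u\upharpoonright j=z\upharpoonright j$ and $v=u(j)\ne z(j)$, which is open in $(z,B)$. So $(z,B)\mapsto f_z[B]$ is Borel, the set $\{(z,B):f_z[B]\in\mathcal L_k\}$ is analytic, and its projection $\mathcal L_{k+1}$ is analytic. Hence $\mathcal L$ is analytic and $\mathcal I$ is coanalytic.
\end{proof}

\subsection*{The first alternative fails}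
Deciding a countable family costs one unit of rank.

\begin{lemma}\label{lem:cost}
If $B\in\mathcal L_k$ and $\mathcal X\subseteq\mathcal P(X)$ is countable, then some $C\subseteq B$ with $C\in\mathcal L_{k+1}$ decides $\mathcal X$.
\end{lemma}

\begin{proof}
We may assume $\mathcal X\ne\emptyset$ and write $\mathcal X=\{S_n:n\in\omega\}$. We use induction on $k$.

\emph{The case $k=0$.} Let $B_0=B$ be dense above $t_0$. Suppose $B_n$ is dense above $t_n$. Either $B_n\cap S_n$ is dense above $t_n$, or $N_v\cap B_n\cap S_n=\emptyset$ for some $v\supseteq t_n$, and then $B_n\setminus S_n$ is dense above $v$. So there are a proper extension $t_{n+1}$ of $t_n$ and $B_{n+1}\in\{B_n\cap S_n,B_n\setminus S_n\}$ dense above $t_{n+1}$. Let $z=\bigcup_nt_n\in\partial X$ and $l_n=|t_n|$. For $v\in V_{l_n}\setminus\{z(l_n)\}$ the sequence $t_n{}^\frown v$ is a node of $X$; choose $u_{n,v}\in B_n$ extending it. Let $C\subseteq B$ be the set of all $u_{n,v}$.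

Because the $V_j$ are finite, for each $n$ all but finitely many elements of $C$ have the form $u_{m,v}$ with $m>n$ and so lie in $B_{n+1}$, which is contained in $S_n$ or disjoint from it. Thus $C$ decides $\mathcal X$. The node $u_{n,v}$ agrees with $z$ below $l_n$ and has the entry $v\ne z(l_n)$ at $l_n$, so $f_z(u_{n,v})=v$ and
\[
f_z[C]=\bigcup_n\bigl(V_{l_n}\setminus\{z(l_n)\}\bigr).
\]
Because the $V_j$ increase to $X$, each $v\in X$ is in $V_{l_n}$ for all large $n$. So $v\notin f_z[C]$ only if $v=z(l_n)$ for all large $n$, and this holds for at most one $v$. Hence $f_z[C]$ is cofinite, $f_z[C]\in\mathcal L_0$, and $C\in\mathcal L_1$.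

\emph{From $k$ to $k+1$.} Let $B\in\mathcal L_{k+1}$ and let $z$ be such that $R=f_z[B]\in\mathcal L_k$. For $r\in R$ choose $u_r\in B$ with $f_z(u_r)=r$; the map $r\mapsto u_r$ is injective. By induction there is $R'\subseteq R$ in $\mathcal L_{k+1}$ deciding the sets $R_S=\{r\in R:u_r\in S\}$, $S\in\mathcal X$. Let $C=\{u_r:r\in R'\}$. The bijection $r\mapsto u_r$ from $R'$ onto $C$ carries $R'\cap R_S$ to $C\cap S$, so $C$ decides $\mathcal X$. Since $f_z[C]=R'$, we have $C\in\mathcal L_{k+2}$.
\end{proof}

\begin{proposition}\label{prop:first}
$\mathcal I$ is an ideal satisfying \textup{(D)}. Hence $\mathrm{conv}\not\le_K\mathcal I\upharpoonright A$ for all $A\in\mathcal I^+$.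
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:Lk}, $\mathcal I$ is closed under subsets, contains the finite sets, and omits $X$. Let $B_0\cup B_1\in\mathcal L$. Lemma~\ref{lem:cost} gives $C\subseteq B_0\cup B_1$ in $\mathcal L$ deciding $\{B_0,B_1\}$. As $C$ is infinite, $C\subseteq^*B_i$ for some $i$. Then $C\cap B_i\in\mathcal L$, and so $B_i\in\mathcal L$, by Lemma~\ref{lem:Lk}. Thus $\mathcal I$ is closed under finite unions. Property (D) is Lemma~\ref{lem:cost}, and the last statement follows from Lemma~\ref{lem:D}.
\end{proof}

\subsection*{The second alternative fails}
For $R\subseteq X$ and $z\in\partial X$ write $R\to z$ if $R$ is infinite and $R\subseteq^*N_{z\upharpoonright l}$ for all $l$. For example, $R=\{(z\upharpoonright j)^\frown v:j\in\omega,\ v\in V_j\setminus\{z(j)\}\}$ satisfies $R\to z$, and $f_z[R]$ omits at most one point of $X$, so $R\in\mathcal L_1$. The definition of $\mathcal L_{m+1}$ allows any branch, but for a convergent set only its limit can serve.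

\begin{lemma}\label{lem:drop}
Let $R\to z$. Then $R\notin\mathcal L_0$, and if $R\in\mathcal L_{m+1}$, then $f_z[R]\in\mathcal L_m$.
\end{lemma}

\begin{proof}
Suppose that $R$ is dense above $t$. Since $|V_j|\ge2$ for $j\ge1$, the node $t$ has two distinct extensions of the same length $l$, and one of them, say $v$, differs from $z\upharpoonright l$. The set $R\cap N_v$ is dense above $v$, hence infinite, and it is disjoint from $N_{z\upharpoonright l}$. This contradicts $R\subseteq^*N_{z\upharpoonright l}$.

Now let $f_{z'}[R]\in\mathcal L_m$. Suppose $z'\ne z$, and let $l$ be least with $z'(l)\ne z(l)$. All but finitely many $u\in R$ extend $z\upharpoonright(l+1)$, and these satisfy $f_{z'}(u)=z(l)$. So $f_{z'}[R]$ is finite, contrary to Lemma~\ref{lem:Lk}. Hence $z'=z$.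
\end{proof}

\begin{proposition}\label{prop:second}
$\mathcal I$ is not extendable to a $\Sigma^0_2$ ideal.
\end{proposition}

\begin{proof}
Suppose that $\mathcal J\supseteq\mathcal I$ is a $\Sigma^0_2$ ideal on $X$; then $\mathcal J^+\subseteq\mathcal L$. We shrink a $\mathcal J$-positive set step by step, so that its images under longer and longer compositions $\varphi_k$ of exit maps converge.

Let $C_{-1}=X$ and $\varphi_0=\mathrm{id}_X$. Given $C_{k-1}\in\mathcal J^+$ and a partial map $\varphi_k$ from $X$ to $X$, use Lemma~\ref{lem:Fsigma}(b) to choose $C_k\subseteq C_{k-1}$ in $\mathcal J^+$ that decides $\mathrm{dom}\,\varphi_k$ and all the sets $\varphi_k^{-1}[N_v]$ and $\varphi_k^{-1}[\{v\}]$, $v\in X$.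

If $C_k\cap\mathrm{dom}\,\varphi_k$ is finite, or $C_k\subseteq^*\varphi_k^{-1}[\{v\}]$ for some $v$, the construction \emph{stops at $k$}. In that case $\varphi_k[C_k]$ is finite.

Otherwise $C_k\subseteq^*\mathrm{dom}\,\varphi_k$, and $C_k\cap\varphi_k^{-1}[\{v\}]$ is finite for every $v$. Fix $l$. The cones $N_v$ with $|v|=l$ are finitely many, pairwise disjoint, and cover all nodes except the finitely many of length less than $l$. So $C_k$ is almost contained in the union of the sets $\varphi_k^{-1}[N_v]$, $|v|=l$. One of them meets the infinite set $C_k$ in an infinite set and hence almost contains it, and by disjointness this $v=v_l$ is unique. Since $N_{v_{l+1}}\subseteq N_{v_{l+1}\upharpoonright l}$, uniqueness gives $v_l\subseteq v_{l+1}$, so $z_k=\bigcup_lv_l$ is a branch of $X$. Put $\varphi_{k+1}=f_{z_k}\circ\varphi_k$, defined where possible, and continue. We record two facts: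
\begin{equation}\label{eq:conv}
\varphi_k[C]\to z_k\ \text{ for every infinite }C\subseteq^*C_k,\qquad f_{z_k}[\varphi_k[C]]=\varphi_{k+1}[C]\ \text{ for every }C\subseteq X.
\end{equation}
In the first, $\varphi_k[C]$ is infinite because $\varphi_k$ is defined on all but finitely many points of $C$ and is finite-to-one on $C_k$; the second is the definition of $\varphi_{k+1}$.

If the construction stops at $k$, let $C=C_k$. If it never stops, let $C\in\mathcal J^+$ be a pseudo-intersection of $(C_i)$, given by Lemma~\ref{lem:Fsigma}(a). In both cases $C\in\mathcal J^+$, so $\varphi_0[C]=C\in\mathcal L_m$ for some $m$. Let $i\le m$ be a stage at which the construction does not stop, and suppose $\varphi_i[C]\in\mathcal L_{m-i}$. Since $C\subseteq^*C_i$ is infinite, \eqref{eq:conv} gives $\varphi_i[C]\to z_i$, and then Lemma~\ref{lem:drop} gives $m-i\ge1$ and $\varphi_{i+1}[C]=f_{z_i}[\varphi_i[C]]\in\mathcal L_{m-i-1}$.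

If the construction never stops, induction reaches $i=m$ and yields $0\ge1$. If it stops at $k$, induction over $i<k$ yields $k\le m$ and $\varphi_k[C]\in\mathcal L_{m-k}$; but $\varphi_k[C]$ is finite, contrary to Lemma~\ref{lem:Lk}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
The family $\mathcal I$ is coanalytic by Lemma~\ref{lem:Lk}. It is an ideal for which the first alternative fails by Proposition~\ref{prop:first}, and the second fails by Proposition~\ref{prop:second}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Kechris}
Kechris, \emph{Classical Descriptive Set Theory}.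

\bibitem{Summary}
\emph{Summary of Professional Accomplishments},
\texttt{https://bip.ug.edu.pl/\allowbreak sites/\allowbreak default/\allowbreak files/\allowbreak postepowania\_naukowe/\allowbreak 115396/\allowbreak selfpresentation/\allowbreak autoreferat\_eng.pdf}.

\end{thebibliography}
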